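# Balanced connected edge bipartitions of $(k+1)$-edge-connected graphs

## The theorem on edge bipartitions

All graphs are finite, undirected and simple. A set $E'$ of edges *induces* the graph formed by the edges of $E'$ together with their endpoints.

**Theorem 1.** Let $k\ge 1$ and let $G=(V,E)$ be a graph with maximum degree at least $k+1$ and $|E|\ge k+2$, such that for every $F\subseteq E$ with $|F|\le k$ at most one component of $G-F$ contains edges. Then for all pairwise disjoint sets $T_1,\dots,T_k\subseteq E$ of even size there is a partition of $E$ into two nonempty sets $E_1,E_2$, both inducing connected graphs, with
$$|E_1\cap T_i|=|E_2\cap T_i|=|T_i|/2\qquad(i=1,\dots,k).$$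
Every $(k+1)$-edge-connected graph with at least two vertices has the properties required of $G$. More generally, for pairwise disjoint $T_1,\dots,T_k\subseteq E$ of arbitrary sizes with at least one $|T_i|\ge 2$, and for any prescribed $a_i\in\{\lfloor |T_i|/2\rfloor,\lceil |T_i|/2\rceil\}$, one can achieve $|E_1\cap T_i|=a_i$ for all $i$.

A partition $\{E_1,E_2\}$ as in the first part is called a **$k$-bipartition**. We think of each $T_i$ as a set of resources of type $i$ placed on edges. We want to split the network into two connected pieces that share each of the $k$ types of resource equally. The pieces are edge-disjoint, but they may share vertices. Nothing is required of edges outside $\bigcup_i T_i$, except that they go somewhere.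

**Definition.** For $p\ge1$, a graph with at least two vertices is **$p$-edge-connected** if deleting any set of fewer than $p$ edges leaves it connected.

The statement that every $(k+1)$-edge-connected graph has a $k$-bipartition, for every choice of even $T_i$, was posed as a conjecture; the problem comes from the report at http://www.lab2.kuis.kyoto-u.ac.jp/keisan-genkai/reports/2005/zentai_2/04-ishii.pdf. The cases $k=1,2,3$ are stated there as known. Theorem 1 proves it for every $k$.

**The cycle, $k=1$.** The cycle $C_n$ is 2-edge-connected. Let $T_1$ consist of $2m\ge2$ edges. Walk around the cycle from an edge of $T_1$ and stop just after the $m$-th edge of $T_1$. The arc walked and the remaining arc are connected, and each contains $m$ edges of $T_1$. So for one resource type on a cycle, we put the edges in a linear order whose initial and final segments are connected, and cut at the median. Our proof will be the $k$-dimensional version of this.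

**The complete graph $K_4$, $k=2$.** The graph $K_4$ on $\{1,2,3,4\}$ is 3-edge-connected. Let $T_1=\{12,34\}$ and $T_2=\{13,24\}$. The star $E_1=\{12,13,14\}$ and the triangle $E_2=\{23,24,34\}$ form a 2-bipartition: both are connected, and each contains one edge of each $T_i$. We shall return to this example twice.

## Two disjoint spanning trees, and where they fail

A sensible person would first look for two edge-disjoint spanning trees $S_1,S_2$. If they exist, we may distribute all other edges freely, because adding edges to a spanning tree keeps it connected. The requirement is then only that neither tree uses more than half of any $T_i$.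

For small $k$ there is no room for this. On $C_n$ with $n\ge3$ we would need $2(n-1)>n$ edges. A cubic graph on $n>4$ vertices has $3n/2<2(n-1)$ edges, so the trees do not exist there either, even if the graph is 3-edge-connected.

Even when the trees exist, they may be incompatible with the $T_i$. Take $K_4$ with $T_1,T_2$ as above. Two edge-disjoint spanning trees use all six edges. A tree with three edges on four vertices is a star or a path, and the complement of a star is a triangle, so both trees are paths. A path $a\,b\,c\,d$ contains the whole perfect matching $\{ab,cd\}$, and its complement contains the whole perfect matching $\{ac,bd\}$. Hence of the three perfect matchings of $K_4$, two are not split. Since $T_1$ and $T_2$ are two of the three, at least one of them is not split. The approach fails here although a 2-bipartition exists.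

With enough edge-connectivity (eight suffices, for all $k$ at once) the approach can be repaired, and we do so in Theorem 3. For the hypothesis $k+1$ we need something else. We must allow pieces that do not span $V$, and a balancing tool made for $k$ sets at once.

## Passing to the line graph

**Definition.** The **line graph** $L(G)$ has vertex set $E(G)$; two edges of $G$ are adjacent in $L(G)$ if they share an endpoint.

For example, $L(C_n)=C_n$ for $n\ge3$, and $L(K_{1,3})$ is a triangle. In $L(K_4)$ each edge $ab$ is adjacent to all others except the opposite edge, so $L(K_4)$ is the octahedron. In general, the edges at one vertex of $G$ form a clique in $L(G)$.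

**Definition.** A graph is **$p$-connected** if it has at least $p+1$ vertices and deleting fewer than $p$ vertices always leaves a connected graph.

Two triangles sharing a vertex form a graph that is 2-edge-connected but not 2-connected. Its line graph is 2-connected: the four edges at the shared vertex form a $K_4$, and each of the two other edges is adjacent to two of these four. Passing to the line graph turns edge-connectivity into vertex-connectivity.

**Theorem 2.** Let $k\ge 1$, let $H=(W,A)$ be a $(k+1)$-connected graph, and let $X\subseteq W$ with $|X|=k+1$ be a clique. Let $T_1,\dots,T_k\subseteq W$ be pairwise disjoint with at least one $|T_i|\ge 2$, and let $a_i\in\{\lfloor|T_i|/2\rfloor,\lceil|T_i|/2\rceil\}$ be prescribed. Then $W$ has a partition into nonempty $W_1,W_2$, both inducing connected subgraphs of $H$, with $|W_1\cap T_i|=a_i$ for all $i$.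

**Proof of Theorem 1 from Theorem 2.**

*The parenthetical case.* We first check that a $(k+1)$-edge-connected $G$ with $|V|\ge2$ satisfies the hypotheses of Theorem 1. Deleting all edges at a vertex disconnects $G$, so all degrees are at least $k+1$. Since $G$ is simple, $|V|\ge k+2$, and so $|E|\ge (k+1)(k+2)/2\ge k+2$. For $|F|\le k$ the graph $G-F$ is connected, so at most one component contains edges.

*The connectivity of $L(G)$.* Let $G$ be as in Theorem 1. We show that $L(G)$ is $(k+1)$-connected. It has $|E|\ge k+2$ vertices. Let $F\subseteq E$ with $|F|\le k$. Deleting the vertices $F$ from $L(G)$ leaves $L(G-F)$. All edges of $G-F$ lie in one component of $G-F$, so any two of them are joined by a walk in $G-F$ that starts with one and ends with the other. Consecutive edges of this walk are equal or adjacent in the line graph. Hence $L(G-F)$ is connected.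

*The clique.* Some vertex of $G$ has degree at least $k+1$. Any $k+1$ edges at it form a clique $X$ of size $k+1$ in $L(G)$.

*The sets $T_i$.* If all $T_i$ have even size, then either some $|T_i|\ge2$ or all $T_i$ are empty. In the latter case replace $T_1$ by any two-element subset of $E$, which only strengthens the requirement. So we may assume that some $|T_i|\ge2$ and apply Theorem 2 to $L(G)$, with $a_i=|T_i|/2$ in the even case.

*Translating back.* Let $E_j\subseteq E$ be nonempty. The subgraph of $L(G)$ induced by $E_j$ is the line graph of the graph induced by $E_j$ in $G$, and the latter has no isolated vertices. A graph with edges and without isolated vertices is connected if and only if its line graph is connected: a walk in one gives a walk in the other by passing between edges and shared endpoints. So the parts delivered by Theorem 2 induce connected graphs in $G$. $\blacksquare$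

It remains to prove Theorem 2.

## Half-spaces, flat vertices and several peaks

Splitting $k$ sets at once suggests the following classical tool, which we use in the form of Matoušek, *Using the Borsuk–Ulam Theorem*, Theorem 3.1.2.

**Ham-sandwich theorem for point sets.** For finite sets $A_1,\dots,A_k\subset\mathbb R^k$ there is a hyperplane such that each open half-space contains at most $\lfloor|A_i|/2\rfloor$ points of $A_i$, for all $i$.

An empty $A_i$ causes no trouble: replace it by a single point, find the hyperplane for the new sets, and note that the condition for the empty set holds trivially. For $k=1$ the hyperplane is a point of the line, namely a median of $A_1$.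

So we place the vertices of $H$ as points of $\mathbb R^k$ and cut. This gives balance but no control over connectivity. Put the vertices of the cycle $1\,2\,3\,4$ on a line in the order $1,3,2,4$, let $T_1$ be all four vertices, and prescribe $a_1=2$. The cut produces $\{1,3\}$ and $\{2,4\}$, both disconnected.

What would make a half-space $\{h\geq c\}$ induce a connected graph? It is enough that from every vertex in it we can climb, always to a neighbour with a larger value of $h$, until we reach some set of peaks whose members in the half-space are joined to each other. We need this for every $h$, since we do not know in advance which hyperplane the ham-sandwich theorem returns.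

A natural way to ensure climbing is to place each vertex, apart from a fixed set $X$ of corners, at a weighted average of its neighbours. If $f(v)$ is such an average with positive weights, then for every affine $h$ either some neighbour of $v$ has a larger $h$-value, or all neighbours have the same $h$-value as $v$. Two points remain unsafe.

*Flat vertices.* All neighbours may lie on the same level as $v$. Take $k=1$ and let $H$ have vertices $x_1,x_2,p,q,s$ and edges $x_1x_2$, $x_1p$, $px_2$, $x_1q$, $qx_2$, $ps$, $sq$. Deleting any one vertex leaves $H$ connected, so $H$ is 2-connected. Fix $x_1$ at $0$ and $x_2$ at $1$, and put every other vertex at the plain average of its neighbours. The solution is $p=q=s=\tfrac12$: indeed $3p=0+1+s$, $3q=0+1+s$ and $2s=p+q$. Let $T_1=\{x_1,s\}$ and $a_1=1$, and cut at $c=\tfrac12$, which is a legitimate ham-sandwich cut. The open upper side is $\{x_2\}$. If $s$ is added to it while $p,q$ go to the lower side, then the part $\{x_2,s\}$ is disconnected. The climb from $s$ has nowhere to go.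

Other weights cure this example. Give the edge from $p$ to $x_2$ the weight $2$ in the equation for $p$, and keep all other weights $1$. The equations become $4p=2+s$, $3q=1+s$, $2s=p+q$, with solution $q=\tfrac{9}{17}$, $s=\tfrac{10}{17}$, $p=\tfrac{11}{17}$. Now no two vertices are on the same level, and $s$ has a higher and a lower neighbour. In general we choose the weights generically, and $(k+1)$-connectivity will guarantee that generic weights put the points in general position.

*Several peaks.* Climbing ends in $X$, but a half-space may contain several corners, and these must be connected inside the half-space. To have $k+1$ corners in general position in dimension $k$ we need $|X|=k+1$, and for $k\ge2$ one of the two sides of the cut must receive at least two of them. The remedy is to choose the corners so that any two are adjacent, that is, to take $X$ a clique. In a line graph the edges at one vertex provide it. The last section shows that for $k=3$ this hypothesis cannot be dropped.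

The resulting placement is a generic convex embedding, after Linial–Lovász–Wigderson, with the clique $X$ as a simplex.

## A generic convex embedding with the clique as simplex

Let $H$, $X$, $T_i$, $a_i$ be as in Theorem 2. We write $N(v)$ for the set of neighbours of $v$. Since $H$ has at least $k+2$ vertices, $W\setminus X\neq\emptyset$. Besides the ham-sandwich theorem we use one textbook fact.

**Menger's theorem.** In a $p$-connected graph, any two $p$-element vertex sets $U,X$ are joined by $p$ pairwise vertex-disjoint $U$–$X$ paths, where trivial (one-vertex) paths are allowed.

**Step 1: set up the averaging equations.** This step produces the linear system whose solution is the placement. For each $v\in W\setminus X$ and each $u\in N(v)$ take a real variable $w_{vu}$. The variables $w_{vu}$ and $w_{uv}$, when both exist, are independent. Let $e_x$ $(x\in X)$ be the standard basis of $\mathbb R^X$. We look for $f:W\to\mathbb R^X$ with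
$$f(x)=e_x\quad(x\in X),\qquad \Big(\sum_{u\in N(v)}w_{vu}\Big)f(v)=\sum_{u\in N(v)}w_{vu}f(u)\quad(v\in W\setminus X).\tag{1}$$
Substituting $f(x)=e_x$ and moving the unknowns to the left, we get a system for the $f(v)$, $v\in W\setminus X$, with a square coefficient matrix $M(w)$. Its entries are $M_{vv}=\sum_{u\in N(v)}w_{vu}$, then $M_{vu}=-w_{vu}$ for $u\in N(v)\setminus X$, and $0$ otherwise. The right-hand side in row $v$ is $\sum_{x\in N(v)\cap X}w_{vx}e_x$. All entries are polynomials in $w$.

**Step 2: for positive weights there is exactly one solution, and it lies in a $k$-dimensional affine space.** This makes the placement well defined and puts it in the right dimension. Let all $w_{vu}>0$. We claim $\det M(w)\ne0$. Let $g:W\setminus X\to\mathbb R$ be in the kernel of $M(w)$, and extend $g$ by $0$ to $X$. Then at each $v\in W\setminus X$ the value $g(v)$ is a weighted average, with strictly positive weights, of the values of $g$ at all neighbours of $v$. Suppose the maximum $m$ of $g$ is positive, and let $S=\{v:g(v)=m\}$. Then $S\cap X=\emptyset$. If $v\in S$, an average of numbers at most $m$ with positive weights equals $m$, so all neighbours of $v$ lie in $S$. As $H$ is connected, $S=W\supseteq X$, a contradiction. So $g\le0$. The same argument for $-g$ gives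 $g\ge0$, hence $g=0$ and $\det M(w)\ne0$.

So for positive $w$ the solution $f$ of (1) is unique. Let $s(v)$ be the sum of the coordinates of $f(v)$. Then $s$ satisfies the scalar version of (1) with boundary values $1$ on $X$. The constant function $1$ satisfies it too, and the scalar system has the same invertible matrix $M(w)$, so $s\equiv1$. Therefore all $f(v)$ lie in
$$\Lambda=\Big\{y\in\mathbb R^X:\sum_{x\in X}y_x=1\Big\},$$
an affine space of dimension $k$.

**Step 3: no $(k+1)$-set of vertices is degenerate for all weights.** This is where $(k+1)$-connectivity is used in full. Let $U\subseteq W$ with $|U|=k+1$, and let $D_U(w)$ be the determinant of the $(k+1)\times(k+1)$ matrix with rows $f(u)$, $u\in U$. By Cramer's rule each coordinate of each $f(u)$ is a polynomial in $w$ divided by $\det M(w)$; for $u\in X$ the vector $f(u)$ is constant, and we may write it so too. Hence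
$$D_U(w)=\frac{N_U(w)}{(\det M(w))^{k+1}}\qquad\text{whenever }\det M(w)\neq0,$$
with a polynomial $N_U$. We claim that $N_U$ is not the zero polynomial. For this we exhibit one $w$ with $N_U(w)\ne0$. Here $w$ may have zero entries.

By Menger's theorem there are $k+1$ disjoint paths from $U$ to $X$. Since $|X|=k+1$ and the paths are disjoint, every vertex of $X$ is the end of exactly one of them. Consequently each path meets $X$ only in its end: if a path $P$ contained $x\in X$, then the path ending in $x$ also contains $x$, so by disjointness it is $P$, and $x$ is the end of $P$. Likewise every vertex of $U$ is the start of exactly one path.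

Define $\mathrm{next}(v)$ for $v\in W\setminus X$.

* If $v$ lies on one of the paths, $\mathrm{next}(v)$ is its successor on that path towards $X$. It exists because $v\notin X$ is not the end of the path.
* Otherwise $\mathrm{next}(v)$ is a neighbour of $v$ that is closer, in the distance of $H$, to the union of the paths. It exists because $H$ is connected.

Starting anywhere and iterating $\mathrm{next}$, we first reach one of the paths and then follow it to its end in $X$. Set $w_{v,\mathrm{next}(v)}=1$ for all $v\in W\setminus X$ and all other variables to $0$. Then $M(w)=I-Q$, where $Q_{v,\mathrm{next}(v)}=1$ if $\mathrm{next}(v)\notin X$ and all other entries of $Q$ are $0$. Order $W\setminus X$ by the number of iterations of $\mathrm{next}$ needed to reach $X$. In this order $Q$ is strictly triangular, because $\mathrm{next}(v)$ needs one iteration fewer than $v$. So $\det M(w)=1$, and (1) reads $f(v)=f(\mathrm{next}(v))$. Hence $f(u)=e_x$ for $u\in U$, where $x$ is the end of the path starting at $u$. The vectors $f(u)$, $u\in U$, are therefore the basis vectors $e_x$ in some order, and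
$$N_U(w)=D_U(w)=\pm1\neq0.$$

**Step 4: choose positive weights in general position.** We now combine Steps 2 and 3. The product $\prod_UN_U$ over all $(k+1)$-subsets $U$ of $W$ is a nonzero polynomial, being a product of nonzero polynomials. A nonzero real polynomial does not vanish on all of the open positive orthant. So there is a $w$ with all $w_{vu}>0$ and $N_U(w)\ne0$ for every $U$. Fix such a $w$ and its solution $f$. By Step 2 it has $\det M(w)\neq0$, so $D_U(w)\ne0$, and the vectors $f(u)$, $u\in U$, are linearly independent for every $U$. If $\sum_u\lambda_uf(u)=0$ with all $f(u)\in\Lambda$, summing coordinates gives $\sum_u\lambda_u=0$. So for points of $\Lambda$ linear independence is the same as affine independence. Thus any $k+1$ of the points $f(v)$ are affinely independent. Two consequences follow.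

(a) *The map $f$ is injective, and every hyperplane of $\Lambda$ contains $f(v)$ for at most $k$ vertices $v$.* Any two vertices lie in a common $(k+1)$-set $U$, because $k+1\ge2$ and $|W|\ge k+2$, so they have different images. A hyperplane of $\Lambda$ has dimension $k-1$ and cannot contain $k+1$ affinely independent points.

(b) *For every non-constant affine function $h:\Lambda\to\mathbb R$, every $v\in W\setminus X$ has neighbours $u,u'$ with $h(f(u))>h(f(v))>h(f(u'))$.* By (1), $f(v)$ is a weighted average of the points $f(u)$, $u\in N(v)$, with strictly positive weights, and so $h(f(v))$ is the same weighted average of the numbers $h(f(u))$. If no neighbour had a larger value, or if none had a smaller one, then all neighbours would have exactly the value $h(f(v))$. Now $\deg v\ge k+1$: otherwise deleting the at most $k$ neighbours of $v$ would leave $v$ separated from at least one further vertex, since $|W|\ge k+2$. So the hyperplane $\{h=h(f(v))\}$ would contain the images of $v$ and at least $k+1$ neighbours, that is, of at least $k+2$ vertices. This contradicts (a).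

## Cutting and climbing

**Step 5: cut by a ham-sandwich hyperplane.** This step produces the partition with the right numbers. Apply the ham-sandwich theorem in $\Lambda\cong\mathbb R^k$ to $f(T_1),\dots,f(T_k)$. As $f$ is injective, $|f(T_i)|=|T_i|$. We get a hyperplane $\{h=c\}$ with $h$ non-constant and affine. Put
$$W^+=\{v:h(f(v))>c\},\quad W^-=\{v:h(f(v))<c\},\quad W^0=\{v:h(f(v))=c\}.$$
Then $|W^\pm\cap T_i|\le\lfloor|T_i|/2\rfloor$. Both $a_i$ and $|T_i|-a_i$ are at least $\lfloor|T_i|/2\rfloor$, so
$$|W^+\cap T_i|\le a_i\le|T_i|-|W^-\cap T_i|=|W^+\cap T_i|+|W^0\cap T_i|.\tag{2}$$
Let $W_1$ consist of

* all of $W^+$;
* exactly $a_i-|W^+\cap T_i|$ elements of $W^0\cap T_i$, for each $i$;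
* any subset of $W^0\setminus\bigcup_iT_i$.

By (2) the required numbers lie between $0$ and $|W^0\cap T_i|$, and since the $T_i$ are disjoint, the choices do not interfere. Let $W_2=W\setminus W_1$. Then
$$W^+\subseteq W_1\subseteq W^+\cup W^0,\qquad W^-\subseteq W_2\subseteq W^-\cup W^0,$$
and $|W_1\cap T_i|=a_i$ for all $i$. If $|T_i|\ge2$, then $a_i\ge1$ and $|T_i|-a_i\ge1$, so both parts are nonempty.

**Step 6: climb to the clique.** This step shows that both parts are connected. Let $v\in W_1\setminus X$. Then $h(f(v))\ge c$, and by (b) $v$ has a neighbour $u$ with $h(f(u))>h(f(v))\ge c$. So $u\in W^+\subseteq W_1$. If $u\notin X$, repeat from $u$. The $h$-values strictly increase, so no vertex occurs twice and the walk must stop. It can stop only at a vertex of $X$. Thus every vertex of $W_1$ is joined inside $W_1$ to a vertex of $X\cap W_1$. Since $W_1\ne\emptyset$, the set $X\cap W_1$ is nonempty, and it is a clique. So $W_1$ induces a connected graph. For $W_2$ the same argument works with strictly lower neighbours: from $v\in W_2\setminus X$ we have $h(f(v))\le c$, and a neighbour with a strictly smaller value lies in $W^-\subseteq W_2$. This proves Theorem 2, and with it Theorem 1. $\blacksquare$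

In Step 6 the start of the climb may lie on the cutting hyperplane, and its first step then leaves the hyperplane. This is why the points of $W^0$ may be distributed freely in Step 5, and it is exactly what failed for the flat vertex $s$.

## The octahedron $L(K_4)$ worked out

Take $G=K_4$, $k=2$, $T_1=\{12,34\}$, $T_2=\{13,24\}$, and $X=\{12,13,14\}$, the edges at vertex $1$. Write points of $\mathbb R^X$ as triples in the order $12,13,14$. With all weights equal to $1$, the equation at $23$ is
$$4f(23)=e_{12}+e_{13}+f(24)+f(34),$$
and similarly at $24$ and $34$. Let $\sigma=f(23)+f(24)+f(34)$. Adding the three equations gives $4\sigma=2(1,1,1)+2\sigma$, so $\sigma=(1,1,1)$. Then $5f(23)=e_{12}+e_{13}+\sigma$, and we get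
$$f(23)=\tfrac15(2,2,1),\qquad f(24)=\tfrac15(2,1,2),\qquad f(34)=\tfrac15(1,2,2).$$

Unit weights happen to be generic here. The determinant with rows $(2,2,1),(2,1,2),(1,2,2)$ is $-5$, so the three inner points are not collinear. The lines from $e_{12}$ to the other five points have second and third coordinates in the ratios $1:0$, $0:1$, $2:1$, $1:2$, $2:2$, all different, so no line through $e_{12}$ contains two of them. By symmetry the same holds for $e_{13}$ and $e_{14}$. So the picture is a triangle with a smaller triangle inside, in general position.

Take $h(y)=y_{12}-y_{13}$ and $c=0$. The values of $h$ are
$$12:\ 1,\quad 24:\ \tfrac15,\quad 14:\ 0,\quad 23:\ 0,\quad 34:\ -\tfrac15,\quad 13:\ -1.$$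
Each open side contains one element of each $T_i$, so this is a ham-sandwich cut, with $W^+=\{12,24\}$, $W^-=\{13,34\}$, $W^0=\{14,23\}$. The two edges on the line may go to either side. For instance $E_1=\{12,24,14\}$, $E_2=\{13,34,23\}$ is a triangle and a star; and $E_1=\{12,24,14,23\}$, $E_2=\{13,34\}$ works as well.

## Any number of resource sets at bounded edge-connectivity

We return to spanning trees. With enough of them, each of the two trees can be chosen to use at most one edge from each pair of resources, and then the number $k$ of resource sets no longer matters. The argument gives $q$ parts instead of two.

**Theorem 3.** Let $q\ge2$ and let $G=(V,E)$ have $q^2$ edge-disjoint spanning trees (for example, let $G$ be $2q^2$-edge-connected). Then for any number of pairwise disjoint sets $T_1,\dots,T_k\subseteq E$ there is a partition $E=E_1\cup\dots\cup E_q$ with every $(V,E_j)$ connected and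
$$|E_j\cap T_i|\in\{\lfloor|T_i|/q\rfloor,\lceil|T_i|/q\rceil\}\qquad\text{for all }i,j.$$
In particular, 8-edge-connected graphs admit $k$-bipartitions for every $k$. Hence $\min\{k+1,8\}$-edge-connectivity suffices for the existence of $k$-bipartitions.

We recall the two theorems used. The *Nash-Williams–Tutte theorem* says that $G$ has $m$ edge-disjoint spanning trees if and only if, for every partition of $V$ into $r$ classes, at least $m(r-1)$ edges join different classes. If $G$ is $2m$-edge-connected and $r\ge2$, each class sends out at least $2m$ edges, so at least $mr$ edges join different classes, and the trees exist. With $m=q^2$ this justifies the example in the statement. *Edmonds' matroid intersection theorem* says that for two matroids on a ground set $B$ with rank functions $r_1,r_2$, the maximum size of a common independent set is $\min_{F\subseteq B}\big(r_1(F)+r_2(B\setminus F)\big)$.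

**Proof.**

**Step 1: cut the resources into small blocks.** This replaces the numerical condition by a local one. Split each $T_i$ into blocks of size $q$ and at most one residual block of size less than $q$. Make each edge outside $\bigcup_iT_i$ a block of size $1$. We call the blocks *colours*; each edge has one colour, and each colour occurs on at most $q$ edges.

**Step 2: find $q$ edge-disjoint rainbow spanning trees.** Divide the $q^2$ trees into $q$ groups of $q$ trees, and let $B_j$ be the union of the $j$-th group. We claim that $B_j$ contains a spanning tree $S_j$ using each colour at most once. On $B_j$ take the graphic matroid and the partition matroid whose independent sets contain at most one edge of each colour. The maximum size of a forest in $B_j$ that uses each colour at most once is the minimum over $F\subseteq B_j$ of $(|V|-r)+c$, where $r$ is the number of components of $(V,F)$ and $c$ is the number of colours occurring in $B_j\setminus F$. Fix $F$. Each of the $q$ trees in the group connects $V$, so it has at least $r-1$ edges between different components of $(V,F)$, and these edges are not in $F$. The trees are edge-disjoint, so $|B_j\setminus F|\ge q(r-1)$. Each colour occurs on at most $q$ edges, so $c\ge r-1$. Thus the minimum is at least $|V|-1$,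 and a forest with $|V|-1$ edges is a spanning tree.

**Step 3: distribute the blocks.** The trees $S_1,\dots,S_q$ are edge-disjoint because the $B_j$ are, and each uses at most one edge of each block. In each block send the edge lying in $S_j$, if there is one, to $E_j$. Then send the remaining edges of the block to distinct indices not yet used in that block; there are enough, as the block has at most $q$ edges. So a block of size $q$ contributes exactly one edge to each $E_j$, and a residual block contributes at most one edge to each $E_j$. Write $|T_i|=mq+s$ with $0\le s<q$. Then $|E_j\cap T_i|=m$ if $s=0$, and $|E_j\cap T_i|\in\{m,m+1\}$ if $s>0$. In both cases the value is $\lfloor|T_i|/q\rfloor$ or $\lceil|T_i|/q\rceil$. Finally $E_j\supseteq S_j$, so $(V,E_j)$ is connected.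

**Step 4: the consequence for bipartitions.** Let $q=2$. An 8-edge-connected graph has four edge-disjoint spanning trees. For even $|T_i|$ we get $|E_j\cap T_i|=|T_i|/2$. Since $|V|\ge2$, each $E_j$ is nonempty and the graph it induces is $(V,E_j)$, which is connected. Together with Theorem 1, $\min\{k+1,8\}$-edge-connectivity suffices. $\blacksquare$

## Graphs of small edge-connectivity without $k$-bipartitions

**Theorem 4.** For $k=1,2,3$ the hypothesis "$(k+1)$-edge-connected" cannot be weakened to "$k$-edge-connected". For every $k\ge3$, 3-edge-connectivity is not sufficient for the existence of $k$-bipartitions.

In the proof we call the two classes of a supposed bipartition red and blue.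

**A connected graph for $k=1$.** Let $G$ be $K_{1,3}$ with each edge subdivided once, with inner edges $i_1,i_2,i_3$ and corresponding outer edges $l_1,l_2,l_3$. Let $T_1=E$, so a 3–3 split is needed.

If all $i_j$ have the same colour, the other class is $\{l_1,l_2,l_3\}$, which is disconnected. Otherwise, up to symmetry, $i_1$ is red and $i_2,i_3$ are blue. The edge $l_j$ meets no edge other than $i_j$. If its colour differed from that of $i_j$, it would be cut off from the other edges of its class, which contains some inner edge. So $l_1$ is red and $l_2,l_3$ are blue, which is a 2–4 split, a contradiction.

**A 2-edge-connected graph for $k=2$.** Let $G$ consist of two vertices $a,b$ and three paths $a\,x_i\,y_i\,z_i\,b$ $(i=1,2,3)$. It is connected and every edge lies on a cycle, so it is 2-edge-connected. Let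
$$T_1=\{y_iz_i,\ z_ib:\ i=1,2,3\},\qquad T_2=\{ax_i,\ x_iy_i:\ i=1,2,3\}.$$
Both have size 6, so both must be split 3–3. Suppose a 2-bipartition exists. Call a vertex monochromatic if all edges at it have the same colour.

*$a$ and $b$ monochromatic of the same colour,* say red. Then blue edges can be connected to each other only inside a single path $a\,x_i\,y_i\,z_i\,b$, and so at most two edges of $T_1$ are blue, a contradiction.

*$a$ monochromatic red and $b$ monochromatic blue,* up to swapping the colours. All $ax_i$ are red, so by the split of $T_2$ all $x_iy_i$ are blue. All $z_ib$ are blue, so by the split of $T_1$ all $y_iz_i$ are red. The red edge $y_1z_1$ meets only the blue edges $x_1y_1$ and $z_1b$. So it is not connected to the red edge $ax_1$, a contradiction.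

*$a$ not monochromatic.* Up to symmetry $ax_1$ is red and $ax_2,ax_3$ are blue. By the split of $T_2$ exactly two of the edges $x_iy_i$ are red, so one of $x_2y_2,x_3y_3$ is red, say $x_2y_2$. Consider a red connection from $x_2y_2$ to $ax_1$. It cannot leave through $x_2$, because $ax_2$ is blue, so it uses $y_2z_2$ and $z_2b$. It cannot arrive through $a$, because $ax_1$ is the only red edge at $a$, so it comes from $b$ along path 1. Hence $y_2z_2,z_2b,y_1z_1,z_1b$ are red. These are four red edges of $T_1$, a contradiction.

*$b$ not monochromatic.* The symmetry exchanging $a$ with $b$ and $x_i$ with $z_i$ exchanges $T_1$ with $T_2$, and reduces this to the previous case.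

**A 3-edge-connected graph for every $k\ge3$.** Let $G$ be the prism $C_{2k}\times K_2$: two cycles of length $2k$, with corresponding vertices joined. It is cubic, and it is drawn in the plane with one cycle inside the other. We first count edge boundaries. For a vertex set $S$ let $d(S)$ be the number of edges between $S$ and its complement.

**Lemma 5.** Let $n\ge6$, let $V$ be the vertex set of $C_n\times K_2$, and let $S\subset V$ be nonempty and proper. Then $d(S)\ge3$. If moreover $|S|\ge2$ and $|V\setminus S|\ge2$, then $d(S)\ge4$.

*Proof.* Let $S_A,S_B\subseteq\mathbb Z_n$ be the traces of $S$ on the two cycles. Then
$$d(S)=d_{C_n}(S_A)+d_{C_n}(S_B)+|S_A\triangle S_B|,$$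
and a nonempty proper subset of a cycle has at least two boundary edges. If both traces are nonempty and proper, $d(S)\ge2+2=4$. If one trace is empty, the other has some size $s\ge1$. Then $d(S)\ge2+s$ if $s<n$, and $d(S)=n\ge6$ if $s=n$. This is at least $3$, and it is at least $4$ if $s=|S|\ge2$. If one trace is all of $\mathbb Z_n$, pass to $V\setminus S$, which has the same boundary, one empty trace, and satisfies the same hypotheses. $\blacksquare$

The prism is 3-edge-connected: if $G-F$ is disconnected, let $S$ be the vertex set of a component. All $d(S)\ge3$ boundary edges of $S$ lie in $F$.

Let $C=c_1c_2\dots c_{2k}$ be the outer cycle, given by its edges in cyclic order, and let $T_i=\{c_{2i-1},c_{2i}\}$ for $i=1,\dots,k$. Suppose a $k$-bipartition $\{E_1,E_2\}$ exists.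

*Four alternating edges.* For each $i$ the edges $c_{2i-1}$ and $c_{2i}$ have different colours. So going round $C$ the colour changes at least $k\ge3$ times. The number of changes is even, so it is at least $4$. Hence there are edges $e_1,e_2,e_3,e_4$, in this cyclic order on $C$, with $e_1,e_3\in E_1$ and $e_2,e_4\in E_2$.

*Two paths.* The edges $e_1$ and $e_3$ have no common endpoint, since $e_2$ and $e_4$ lie between them on the two sides of $C$. Take a shortest path in the connected graph induced by $E_1$ from an endpoint of $e_1$ to an endpoint of $e_3$. It meets the endpoints of $e_1$ only in its first vertex, and those of $e_3$ only in its last. So adding $e_1$ and $e_3$ gives a path $P$ in $E_1$ with first edge $e_1$ and last edge $e_3$. Likewise there is a path $Q$ in $E_2$ with first edge $e_2$ and last edge $e_4$. A common internal vertex of $P$ and $Q$ would lie on two edges of $E_1$ and two edges of $E_2$. This is impossible in a cubic graph.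

*Two crossing arcs.* Let $P'$ be the subarc of $P$ from the midpoint of $e_1$ to the midpoint of $e_3$, and let $Q'$ be the analogous subarc of $Q$. The vertices on them are internal vertices of $P$ and $Q$ respectively, and $P$ and $Q$ share no edge, so $P'$ and $Q'$ are disjoint. Both lie in the closed disc bounded by $C$. Prolong them by four disjoint segments from the midpoints outwards to the boundary of a slightly larger closed disc. We get two disjoint arcs in this disc that meet its boundary only in their endpoints, and the endpoints interleave. This contradicts the Jordan curve theorem. So no $k$-bipartition exists. For $k=3$ this also gives the first claim of Theorem 4. $\blacksquare$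

**Bounds on the required edge-connectivity.** Let $p(k)$ be the least edge-connectivity that guarantees a $k$-bipartition for all choices of $T_1,\dots,T_k$. Theorems 1, 3 and 4 give
$$p(1)=2,\quad p(2)=3,\quad p(3)=4,\qquad 4\le p(k)\le\min\{k+1,8\}\ \text{ for all }k\ge3.$$
So the bound $k+1$ is sharp for $k\le3$. These arguments do not determine $p(k)$ for $k\ge4$.

## The hexagonal prism and the clique hypothesis

The prism also shows that the corners in our embedding really have to be joined to each other. Let $k=3$ and let $G$ be the hexagonal prism $C_6\times K_2$. By the proof of Theorem 4 it has no 3-bipartition for $T_1,T_2,T_3$ as above. We check that it satisfies every hypothesis of Theorem 1 except maximum degree at least $4$.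

It has $|E|=18\ge5$ edges. Suppose that $|F|\le3$ and that two components of $G-F$ contain edges. Let $S$ be the vertex set of one of them. Then $|S|\ge2$, $|V\setminus S|\ge2$, and all boundary edges of $S$ lie in $F$, so $d(S)\le3$. This contradicts Lemma 5 with $n=6$.

So the degree assumption in Theorem 1 cannot be omitted in general. Moreover, the connectivity argument in the proof of Theorem 1 did not use the degree assumption. So $L(G)$ is a 4-connected graph whose vertex set has no partition into two nonempty connected parts halving $T_1,T_2,T_3$. It satisfies all hypotheses of Theorem 2 except the existence of a clique of size $4$, and therefore the clique assumption in Theorem 2 cannot be omitted in general either.
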